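# Circle graphs span the four-term algebra of graphs

## 1. A wheel that is not a circle graph

Mark ten points on an oriented circle and label them, in the order in which we meet them,
$$1\;5\;2\;1\;3\;2\;4\;3\;5\;4 .$$
Join equal labels by chords. Two chords $i,j$ intersect exactly when one end of $j$ lies between the two ends of $i$ and the other does not. Between the two $1$'s we read $5,2$; between the $2$'s, $1,3$; between the $3$'s, $2,4$; between the $4$'s, $3,5$; and between the $5$'s (going through the end of the word) $4,1$. So the graph that records which chords intersect is the $5$-cycle $C_5$ with rim $1,2,3,4,5$.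

Add a sixth chord $h$ by choosing two gaps of the word. It crosses exactly those chords that have one end on the arc between the two gaps. Can we make $h$ cross all five chords, for this diagram of $C_5$ or for any other? In other words, is the wheel $W_5$ (a $5$-cycle plus a hub $h$ joined to all rim vertices) the intersection graph of six chords?

It is not. Suppose $h$ crosses all rim chords. The ends of $h$ cut the circle into two arcs, each containing one end of each rim chord. Reading both arcs along the orientation of the circle gives two linear orders on the rim chords, and chords $i,j$ cross (cyclic pattern $i\,j\,i\,j$) exactly when the two orders agree on $\{i,j\}$. Direct each rim edge from $i$ to $j$ if $i$ precedes $j$ in both orders. This direction is transitive: $i\to j\to k$ forces an edge $i\to k$. But $C_5$ has no triangle, so no vertex has both an incoming and an outgoing edge. Every vertex is a source or a sink, and these alternate around the cycle, which is impossible since $5$ is odd.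

Now consider Lando's four-term relation for graphs, stated here for an ordered pair $(A,B)$ of vertices of $G$. Let $G'$ be $G$ with the adjacency of $A$ and $B$ toggled. Let $\tilde G$ be $G$ with the adjacency of $A$ and $C$ toggled for every vertex $C\ne A,B$ adjacent to $B$. Let $\tilde G'$ be $\tilde G$ with the adjacency of $A$ and $B$ toggled. The relation is $G-G'=\tilde G-\tilde G'$. Take $G=W_5$, $A=h$, $B=1$. The neighbors of $1$ other than $h$ are $2$ and $5$. All four graphs consist of the rim $C_5$ and a hub, and they differ only in the set of neighbors of the hub: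
$$G:\{1,2,3,4,5\},\qquad G':\{2,3,4,5\},\qquad \tilde G:\{1,3,4\},\qquad \tilde G':\{3,4\}.$$
The last three *are* intersection graphs. In the word above let $h$ cut off the arc $2\,4\,3\,5$, or $2\,1\,3\,2\,4$ (the two $2$'s cancel), or $4\,3$. So modulo four-term relations
$$W_5=G'+\tilde G-\tilde G'$$
is a combination of intersection graphs, although it is not one itself. Does this happen for every graph?

## 2. The algebras $\mathfrak C$ and $\mathfrak F$, and the theorem

We work over a field $k$ of characteristic zero.

**Chord diagrams.** A chord diagram of order $n$ is an oriented circle with $2n$ distinct points split into $n$ pairs (chords), up to orientation-preserving diffeomorphisms of the circle. The space $\mathfrak C=\bigoplus_n\mathfrak C_n$ is spanned by chord diagrams modulo the (Vassiliev) four-term relations, graded by the number of chords. It is a graded Hopf algebra (Bar-Natan). The product cuts each circle at a point that is not a chord end, concatenates, and closes up. The coproduct is $\mu(C)=\sum_{U\subset V(C)}C|_U\otimes C|_{V(C)\setminus U}$,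 where $V(C)$ is the set of chords and $C|_U$ is formed by the chords in $U$.

**Graphs.** Let $\mathfrak G=\bigoplus_n\mathfrak G_n$ be the Hopf algebra of simple graphs, graded by the number of vertices, with disjoint union as product and coproduct $\mu(G)=\sum_{U\subset V(G)}G|_U\otimes G|_{V(G)\setminus U}$, where $G|_U$ is the induced subgraph. Let $\mathfrak F$ be its quotient Hopf algebra by the relations $G-G'_{AB}=\tilde G_{AB}-\tilde G'_{AB}$ of Section 1, for all graphs $G$ and all ordered pairs of distinct vertices $A,B$.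

**Circle graphs.** The intersection graph of a chord diagram has the chords as vertices, and two are adjacent if and only if the chords intersect. A *circle graph* is an intersection graph of a chord diagram.

Taking intersection graphs extends to a graded Hopf algebra homomorphism $\mathfrak C\to\mathfrak F$. This fact is given, and we shall not need the explicit form of the relations in $\mathfrak C$. The homomorphism is known not to be injective: starting with order $7$ it has a non-trivial kernel. Not every simple graph is a circle graph (Bouchet); we have just seen an example. The question, taken from "The Weight System Related to the $\mathfrak{sl}_2$ Lie Algebra and the Hopf Algebra of Graphs", is whether $\mathfrak C\to\mathfrak F$ is surjective.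

Put $d_1=d_2=1$ and, for $n\ge3$,
$$d_n=(n-2)+N(n-6),\qquad N(d)=2\lfloor d/2\rfloor+1+\lceil d/2\rceil\ (d\ge 0),\qquad N(d)=0\ (d<0).$$
So $d_1,d_2,\dots=1,1,1,2,3,5,7,10,12,15,\dots$. Since $N(d)-N(d-1)$ is $1$ for odd $d\ge1$ and $2$ for even $d\ge2$, the difference $d_n-d_{n-1}$ is $0,1,1,2$ for $n=3,4,5,6$, is $2$ for odd $n\ge7$, and is $3$ for even $n\ge8$.

**Theorem.** (i) The homomorphism $\mathfrak C\to\mathfrak F$ is surjective, in every degree. (ii) The space of primitive elements of $\mathfrak F_n$ has dimension $d_n$, and $\sum_n\dim\mathfrak F_n\,x^n=\prod_{n\ge1}(1-x^n)^{-d_n}$.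

Let $W\subset\mathfrak F$ be the image of $\mathfrak C$. It is the span of all circle graphs and a graded subalgebra. We must show $W=\mathfrak F$.

For $n\le 3$ there is nothing to do, because every graph is a circle graph: words for $K_2$, the path $P_3$ and the triangle $K_3$ are $1212$, $121323$ and $123123$, and the others are disjoint unions of smaller ones. The relations are already instructive. For $n=2$ they are trivial. For $n=3$, take $G$ with the single edge $BC$. Then $G'$ is a path, $\tilde G$ has edges $BC,AC$ and is a path, and $\tilde G'$ is the triangle, so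
$$K_2\sqcup \mathrm{pt}-P_3=P_3-K_3 .$$
Starting from $AC,BC$ gives the same relation, and if $BC$ is not an edge the relation is trivial. So $\dim\mathfrak F_3=4-1=3$.

## 3. Two disjoint wheels block one-step rewriting

The computation for $W_5$ suggests a plan: given a graph that is not a circle graph, find a four-term relation whose other three terms are circle graphs, or at least closer to being circle graphs. Here is where the plan stops.

Let $G$ be a graph with two vertex-disjoint induced copies of $W_5$, for instance two wheels joined by one edge. The operations $G\mapsto G'_{AB}$ and $G\mapsto\tilde G_{AB}$ are commuting involutions, so in whichever of the four places $G$ stands, the relation for $(A,B)$ involves the four graphs $G,G',\tilde G,\tilde G'$. These differ only in edges at $A$. One of the two wheels does not contain $A$ and is untouched, so all four graphs contain an induced $W_5$. An induced subgraph of a circle graph is a circle graph (delete chords), so *none* of the four is a circle graph. Every relation through $G$ stays outside the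 circle graphs. One would have to combine many relations so that the bad terms cancel, and the relations themselves do not tell us how.

The way out is to change the basis of the space of graphs so that each four-term relation becomes a *two-term* relation. Write the relator as
$$G-G'-\tilde G+\tilde G'=(1-\sigma)(1-\varphi)\,G,$$
with $\sigma$ the toggle of $AB$ and $\varphi:G\mapsto\tilde G_{AB}$. If graphs on a fixed vertex set are viewed as vectors over $\mathbb F_2$, then $\sigma$ is a translation, and translations are diagonalized by characters: in a basis of characters, $1-\sigma$ multiplies by $0$ or $2$. What remains is $1-\varphi$, which identifies two basis elements.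

The plan of the proof is then a dimension count. In the new basis the "connected part" of $\mathfrak F_n$ has a basis indexed by classes of connected graphs under an explicit move. Normal forms show that there are at most $d_n$ classes. On the other side, explicit combinations of circle graphs, tested against three families of functionals, span a space of dimension at least $d_n$.

## 4. Fourier transform: four-term relations become two-term

**Step 1. The new basis.** The purpose is to describe $\mathfrak F_n$ by generators that are merely identified with each other. The span of the relators is an ideal, since a relator times a graph is a relator. So $\mathfrak F_n$ is the span of graphs on a labeled $n$-set $V$ modulo isomorphisms and relators on $V$. View a graph $H$ on $V$ as a vector $(h_{ij})\in\mathbb F_2^{\binom V2}$, let $\langle G,H\rangle$ be the number of common edges mod $2$, and put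
$$\bar H=2^{-\binom n2}\sum_G(-1)^{\langle G,H\rangle}G,\qquad\text{so that}\qquad G=\sum_H(-1)^{\langle G,H\rangle}\bar H. \tag{1}$$
The inversion holds because $\sum_H(-1)^{\langle G+G_1,H\rangle}$ is $2^{\binom n2}$ if $G=G_1$ and $0$ otherwise. For example $\bar K_2=\frac12(\mathrm{pt}^2-K_2)$.

**Definition (t-move, t-equivalence).** The *t-move $(A,B)$* on $H$ is allowed if $AB$ is an edge of $H$; it toggles $BC$ for every neighbor $C\ne A,B$ of $A$. Repeating it undoes it. *t-equivalence* is generated by t-moves and isomorphisms; its classes are *t-classes*.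

**Lemma 1.** The element $\bar H\in\mathfrak F_n$ depends only on the t-class of $H$, and the $\bar H$, one for each t-class of graphs on $n$ vertices, form a basis of $\mathfrak F_n$.

*Proof.* Fix $(A,B)$. The map $\varphi$ is the linear involution $x_{AC}\mapsto x_{AC}+x_{BC}$ ($C\ne A,B$) of $\mathbb F_2^{\binom V2}$. It fixes $x_{AB}$ and commutes with $G\mapsto G'$. Since $\langle\varphi x,h\rangle=\langle x,h\rangle+\sum_Cx_{BC}h_{AC}$, its transpose is $\varphi^T:h_{BC}\mapsto h_{BC}+h_{AC}$. Write $\mathcal N=2^{\binom n2}$. Substituting the summation variable we find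
$$\sum_G(-1)^{\langle G,H\rangle}G=\mathcal N\bar H,\qquad \sum_G(-1)^{\langle G,H\rangle}G'=(-1)^{h_{AB}}\mathcal N\bar H,$$
$$\sum_G(-1)^{\langle G,H\rangle}\varphi(G)=\sum_G(-1)^{\langle\varphi G,H\rangle}G=\mathcal N\,\overline{\varphi^TH},\qquad \sum_G(-1)^{\langle G,H\rangle}\varphi(G)'=(-1)^{h_{AB}}\mathcal N\,\overline{\varphi^TH}.$$
Hence the relators for $(A,B)$, summed with coefficients $(-1)^{\langle G,H\rangle}$, give
$$\mathcal N\bigl(1-(-1)^{h_{AB}}\bigr)\bigl(\bar H-\overline{\varphi^TH}\bigr).$$
The Fourier transform is invertible, so these elements span the same space as the relators. They say exactly that $\bar H=\overline{\varphi^TH}$ whenever $h_{AB}=1$, and $H\mapsto\varphi^TH$ is then the t-move $(A,B)$. A relabeling of $V$ carries $\bar H$ to $\overline{H_1}$ with $H_1$ the relabeled graph, so isomorphisms also only identify basis vectors. $\square$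

*Examples.* On a triangle $ABC$ the move $(A,B)$ removes $BC$, so $\bar K_3=\bar P_3$ in $\mathfrak F_3$. On three vertices there are three t-classes, in agreement with $\dim\mathfrak F_3=3$. On four vertices, start from the star with center $0$ and leaves $1,2,3$. The move $(0,1)$ adds $12,13$ and gives $K_4$ minus the edge $23$ (the diamond); on it, the move $(2,0)$ toggles $01$ and gives the cycle $C_4$. Start from the path $1\,2\,3\,4$: the move $(2,3)$ adds $13$ and gives the paw (a triangle with a pendant edge at $3$), and then $(3,4)$ adds $41,42$ and gives $K_4$. These are all six connected graphs on four vertices. The star and the path are not t-equivalent: we shall see in Section 5 that the rank of the adjacency matrix over $\mathbb F_2$ is a t-invariant, and it is $2$ for the star and $4$ for the path. So there are $2=d_4$ connected t-classes.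

**Step 2. Products and the connected part.** The purpose is to reduce to connected graphs. For disjoint vertex sets $V_1,V_2$ expand $\bar H_1\cdot\bar H_2$ by (1) into graphs $G_1\sqcup G_2$, and expand each of these again by (1). Since $\langle G_1\sqcup G_2,H\rangle=\langle G_1,H|_{V_1}\rangle+\langle G_2,H|_{V_2}\rangle$, we get
$$\bar H_1\cdot\bar H_2=\sum_{H:\;H|_{V_1}=H_1,\;H|_{V_2}=H_2}\bar H. \tag{2}$$

t-moves preserve the partition of $V$ into connected components. All vertices $A,B,C$ involved lie in one component, so no two components merge; and if the edge $BC$ is removed, then $C$ is still joined to $B$ through $A$.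

Let $P_n\subset\mathfrak F_n$ be the span of the $\bar H$ with $H$ connected, and $P_n'=P_n\cap W$.

**Lemma 2.** If $P_n\subset W$ for all $n\ge1$, then $W=\mathfrak F$.

*Proof.* Let $H$ have components $H_1,\dots,H_s$. By (2), $\bar H_1\cdots\bar H_s$ is $\bar H$ plus terms $\overline{H^*}$ where $H^*$ has additional edges between the parts, hence fewer components. The left side is in $W$, because $W$ is a subalgebra. Induct on $s$. $\square$

By Lemma 1, $\dim P_n$ is the number of connected t-classes on $n$ vertices. One could now hope to show $\bar H\in W$ directly for a representative $H$ of each class. But by (1), $\bar H$ is a sum over *all* graphs on $n$ vertices, which for $n=6$ already includes the wheel. This is why we compare dimensions instead.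

## 5. t-moves as changes of basis

A graph $H$ on $V$ is the Gram matrix of the basis $(e_i)_{i\in V}$ of $E=\mathbb F_2^V$ for the alternating form with $\omega(e_i,e_j)=h_{ij}$. The t-move $(A,B)$ replaces $e_B$ by $e_B+e_A$, given that $\omega(e_A,e_B)=1$: the new entries are $\omega(e_B+e_A,e_C)=h_{BC}+h_{AC}$, and $\omega(e_B+e_A,e_A)=h_{AB}$. In particular the rank of the adjacency matrix over $\mathbb F_2$ is a t-invariant.

Let $q$ be the quadratic form on $E$ with polar form $\omega$, meaning $q(x+y)=q(x)+q(y)+\omega(x,y)$, and with $q(e_i)=1$ for all $i$. The t-move respects $q$, since $q(e_A+e_B)=1+1+1=1$. So we may think of a fixed space $(E,q)$ in which the basis moves.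

Let $T_x(v)=v+\omega(v,x)x$. It is an involutive isometry of $\omega$, it preserves $q$ if $q(x)=1$, and $gT_xg^{-1}=T_{gx}$ for isometries $g$ of $\omega$. For $U\subset V$ let $\Gamma_U=\langle T_{e_i}:i\in U\rangle$; it preserves $q$. Two facts will be used throughout.

**Fact (a).** For $v\notin U$ and $g\in\Gamma_U$, replacing $e_v$ by $ge_v$, with the other basis vectors fixed, is a composition of t-moves. Indeed, for $g=T_{e_i}$ it is the t-move $(i,v)$ or nothing. The $e_i$ with $i\in U$ stay fixed, so one iterates.

**Fact (b).** For $g\in\Gamma_U$, replacing $e_i$ by $ge_i$ for all $i\in U$, with the rest fixed, is a composition of t-moves. For $g=T_{e_j}$ with $j\in U$, add $e_j$ to $e_i$ for each neighbor $i\in U$ of $j$, by the t-moves $(j,i)$. In general, suppose $e_i'=ge_i$ ($i\in U$) has been reached. The operation for $k\in U$ in the new basis produces $T_{e_k'}e_i'=gT_{e_k}g^{-1}ge_i=gT_{e_k}e_i$, so $g$ is replaced by $gT_{e_k}$. Since the $T_{e_k}$ generate $\Gamma_U$, every $g$ is reached.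

## 6. Classes containing the tree $E_6$

The next two sections prove that there are at most $d_n$ connected t-classes on $n$ vertices. For $n\le2$ this is clear. Let $E_6$ be the tree with one vertex of degree $3$ and arms of lengths $1,2,2$: a path $a_1,\dots,a_5$ and a leaf $w$ attached to $a_3$. If a graph contains an induced $E_6$, the group $\Gamma_U$ of that subgraph is so large that everything else can be normalized.

**Step 1. A model of the $E_6$ space.** The purpose is to make the action of $\Gamma_U$ computable. Let $H|_U\cong E_6$, $E_U=\langle e_i:i\in U\rangle$, and let $D\subset\mathbb F_2^6$ be the subspace of vectors of even weight. For $I\subset\{1,\dots,6\}$ let $x_I$ be the sum of the coordinate vectors $x_i$, $i\in I$, and write $x_{12}$ for $x_{\{1,2\}}$, and so on. Identify $e_{a_i}=x_{i,i+1}$ and write $w$ for $e_w$. Then $E_U=D\oplus\langle w\rangle$, where on $D$ the form $\omega$ is the dot product and $q(x_I)=|I|/2$ mod $2$, while $q(w)=1$ and $\omega(w,x_I)=|I\cap\{1,2,3\}|$ mod $2$. One checks this on the basis: among $x_{12},x_{23},x_{34},x_{45},x_{56}$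 only $x_{34}$ pairs to $1$ with $w$.

On $D$, $T_{x_{ij}}$ exchanges the coordinates $i$ and $j$. Let $\Gamma_0$ be the group generated by the $T_{e_{a_i}}$. By $gT_xg^{-1}=T_{gx}$ it contains every $T_{x_{ij}}$, and it acts on $D$ through all of $S_6$. Let $\delta=x_{123456}$. The radical of $D$ is $\{0,\delta\}$, and $\omega(w,\delta)=1$. So $\delta$ is orthogonal to $D$ and to no vector of $w+D$. A vector in the radical of $E_U$ is orthogonal to $\delta$, so it lies in $D$, hence in $\{0,\delta\}$, and $\delta$ is excluded by $w$. Thus $E_U$ is nondegenerate.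

**Step 2. $\Gamma_U$ is transitive on vectors $q=1$, and on nonzero vectors $q=0$.** Consider $w+D$ first. On $D$ the functional $\omega(w+x_I,\cdot)$ is $x_J\mapsto|J\cap B|$ with $B=\{1,2,3\}\triangle I$, an odd set, defined by the functional up to complement. There are $10$ functionals with $|B|=3$ and $6$ with $|B|\in\{1,5\}$. Each comes from two vectors $y,y+\delta$, and $q(y+\delta)=q(y)+q(\delta)+\omega(y,\delta)=q(y)+1+1=q(y)$. The group $\Gamma_0$ permutes the functionals by permuting $B$, so it is transitive on each type. Since $q(w)=1$ (here $B=\{1,2,3\}$) and $q(w+x_{12})=1+1+0=0$ (here $B=\{3\}$), the coset $w+D$ has $20$ vectors with $q=1$, those with $|B|=3$, and $12$ with $q=0$.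

The vectors with $q=1$ are the $15$ vectors $x_{ij}$, the vector $\delta$, and the $20$ in $w+D$. The $x_{ij}$ form one $\Gamma_0$-orbit. The product $T_{x_{14}}T_{x_{25}}T_{x_{36}}$ maps $w$ to $w+x_{14}+x_{25}+x_{36}=w+\delta$. Any of the $20$ vectors can be carried by $\Gamma_0$ to $w$ or $w+\delta$ (match the functionals), so the $20$ form one orbit. Finally $T_w$ maps $x_{34}$ to $w+x_{34}$ and $\delta$ to $w+\delta$, both among the $20$. So there is one $\Gamma_U$-orbit.

The nonzero vectors with $q=0$ are the $15$ vectors $x_I$ with $|I|=4$, one $\Gamma_0$-orbit, and the $12$ in $w+D$, which form at most two $\Gamma_0$-orbits, with representatives $w+x_{12}$ and $w+x_{12}+\delta=w+x_{3456}$. Now $T_{x_{34}}$ maps $w+x_{12}$ to $w+x_{1234}$, and $T_w$ maps this to $x_{1234}$, since $\omega(x_{1234},w)=1$. Also $T_w(w+x_{3456})=x_{3456}$. So there is one orbit.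

**Step 3. Prescribing a product.** We need the following consequence.

$$\text{For nonzero } y,y'\in E_U \text{ and } \eta\in\mathbb F_2 \text{ there is } g\in\Gamma_U \text{ with } gy'\ne y \text{ and } \omega(y,gy')=\eta. \tag{3}$$

By transitivity we may move $y$ to $\delta$ (if $q(y)=1$) or to $x_{1234}$ (if $q(y)=0$), and $gy'$ can be any nonzero $z$ with $q(z)=q(y')$. So for each of these $y$ we need $z\ne0,y$ with any prescribed values of $q(z)$ and $\omega(y,z)=\eta$. For $y=\delta$ and $\eta=0$ take $z=x_{12}$ ($q=1$) or $x_{1234}$ ($q=0$); for $\eta=1$ take $w$ ($q=1$) or $w+x_{12}$ ($q=0$). For $y=x_{1234}$ and $\eta=0$ take $x_{12}$ ($q=1$) or $x_{1256}$ ($q=0$); for $\eta=1$ take $x_{15}$ ($q=1$) or $x_{1235}$ ($q=0$). This proves (3).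

**Proposition 3.** The connected graphs on $n$ vertices that are t-equivalent to a graph with an induced $E_6$ form at most $N(n-6)$ t-classes.

*Proof.* If $n<6$ there are none. Otherwise pick in the class a graph $H$ with $H|_U\cong E_6$. Since $E_U$ is nondegenerate, $E=E_U\oplus E_U^\perp$. For $v\notin U$ write $e_v=u_v+u_v'$ with $u_v\in E_U$, $u_v'\in E_U^\perp$; the $u_v'$ form a basis of $E_U^\perp$. All moves below change only vectors $e_v$ with $v\notin U$.

**Step 4. Make all $u_v$ nonzero.** Let $N_0=\{v\notin U:u_v=0\}$. If $N_0\neq\varnothing$, then by connectedness some $v\in N_0$ is adjacent to some $x\notin N_0$. As $u_v=0$, $v$ has no neighbor in $U$, so $x\notin U$ and $u_x\ne0$. The t-move $(x,v)$ replaces $e_v$ by $e_v+e_x$, and the new $u_v$ is $u_x\ne0$. Repeat until $N_0=\varnothing$.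

**Step 5. Elementary operations on the $u_v'$.** For distinct $v,x\notin U$ we can replace $u_v'$ by $u_v'+u_x'$, keeping the other $u'$ and keeping all $u$ nonzero. By (3) choose $g\in\Gamma_U$ with $gu_x\ne u_v$ and $\omega(u_v,gu_x)=1+\omega(u_v',u_x')$. By Fact (a) replace $e_x$ by $ge_x=gu_x+u_x'$ ($g$ fixes $E_U^\perp$ pointwise). Now $\omega(e_v,e_x)=1$, so we may replace $e_v$ by $e_v+e_x$. Its $E_U$-part is $u_v+gu_x\ne0$.

**Step 6. The class is determined by a quadratic space.** Elementary operations generate $GL_{n-6}(\mathbb F_2)$, so $(u_v')$ can be made any ordered basis of $E_U^\perp$. Then $u_v\ne0$ and $q(u_v)=q(e_v)+q(u_v')=1+q(u_v')$, so by Step 2 the $\Gamma_U$-orbit of $u_v$ is determined, and by Fact (a) $u_v$ can be made any element of that orbit. All entries $\omega(e_v,e_x)=\omega(u_v,u_x)+\omega(u_v',u_x')$ and all $\omega(e_v,e_i)=\omega(u_v,e_i)$, $i\in U$, are then fixed. So two graphs for which the spaces $(E_U^\perp,q)$ are isometric are t-equivalent.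

**Step 7. Counting quadratic forms on $\mathbb F_2^d$, $d=n-6$.** Let the polar form have rank $2j$. If $q$ vanishes on the radical, it is given by a nondegenerate form in dimension $2j$; there are at most two classes for $j\ge1$ (distinguished by the Arf invariant) and one for $j=0$. If $q$ does not vanish on the radical, which needs $2j<d$, there is at most one class. Indeed, choose $\rho$ in the radical with $q(\rho)=1$, and add $\rho$ to those vectors of a symplectic basis of a complement on which $q=1$. Then $q=0$ on that basis, and on the radical $q$ is a nonzero linear functional, unique up to a change of basis. Altogether there are at most $2\lfloor d/2\rfloor+1+\lceil d/2\rceil=N(d)$ classes. $\square$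

## 7. Classes without $E_6$: paths with leaves

Let $L_{m,s}$ ($m\ge3$, $s\ge0$) be the path $a_1\dots a_m$ with $s$ extra leaves $\ell_1,\dots,\ell_s$ attached to $a_2$. For instance $L_{4,0}$ is the path and $L_{3,1}$ the star on four vertices.

**Proposition 4.** A connected graph $H$ on $n\ge3$ vertices that is not t-equivalent to a graph with an induced $E_6$ is t-equivalent to some $L_{m,s}$ with $m\ge3$, $m+s=n$. So there are at most $n-2$ such t-classes.

*Proof.* Induction on $n$. For $n=3$ a t-move turns the triangle into the path $L_{3,0}$.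

**Step 1. Set-up of the induction.** Let $n\ge4$ and choose a vertex $v$ with $H-v$ connected. Every t-move of $H-v$ is the restriction of the t-move of $H$ on the same pair. So $H-v$ is not t-equivalent to a graph with an induced $E_6$, and by induction we may assume, after t-moves on $H$, that $H-v=L_{m,s}$ with $m\ge 3$ and $m+s=n-1$. Let $E'=\langle e_i:i\neq v\rangle$ and $\xi=\omega(\cdot,e_v)|_{E'}$. Thus $v$ is adjacent to $i$ iff $\xi(e_i)=1$, and $\xi\ne0$ since $H$ is connected. Let $\Gamma'=\Gamma_{V\setminus v}$, which preserves $E'$. For $g\in\Gamma'$, Fact (b) replaces $e_i$ by $ge_i$ for all $i\ne v$. The Gram matrix of $H-v$ is unchanged, and $\xi$ is replaced by $\xi\circ g$.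

**Step 2. Coordinates.** Put $\rho_j=e_{\ell_j}+e_{a_1}$. Both $\ell_j$ and $a_1$ have $a_2$ as their only neighbor in $H-v$, so $\rho_j$ lies in the radical of $E'$. Let $R=\langle\rho_1,\dots,\rho_s\rangle$; then $E'=\langle e_{a_i}\rangle\oplus R$. Identify $\langle e_{a_1},\dots,e_{a_m}\rangle$ with the even subspace of $\mathbb F_2^{m+1}$ by $e_{a_i}=x_i+x_{i+1}$; then $\omega$ is the dot product. The $T_{e_{a_i}}$ act on $E'$ as the adjacent transpositions, so they generate $S_{m+1}$, permuting the $x_i$ and fixing $R$. On the even subspace $\xi(x)=\sum_{i\in A}x_i$ for a set $A\subset\{1,\dots,m+1\}$ determined up to complement. So $v$ is adjacent to $a_i$ iff exactly one of $i,i+1$ is in $A$, and $S_{m+1}$ lets us move $A$ to any set of the same size.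

**Step 3. The case $\xi|_R=0$.** Here $v$ is adjacent to $\ell_j$ iff it is adjacent to $a_1$. As $\xi\ne0$, passing to the complement if necessary, $1\le l=|A|\le\frac{m+1}2$. If $l=1$, move $A$ to $\{m+1\}$: $v$ is adjacent only to $a_m$, and $H$ has become $L_{m+1,s}$. If $l=2$, move $A$ to $\{1,2\}$: $v$ is adjacent only to $a_2$, and $H$ has become $L_{m,s+1}$. If $l\ge3$, move $A$ to $\{1,\dots,l\}$: $v$ is adjacent only to $a_l$. Since $l+2\le2l-1\le m$, the vertices $a_{l-2},\dots,a_{l+2},v$ exist and induce $E_6$, a contradiction.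

**Step 4. The case $\xi|_R\neq0$: clearing the path.** On $E'$ we have $\omega(\cdot,e_{\ell_j})=\omega(\cdot,e_{a_1})$ and $\omega(e_{a_1},e_{\ell_j})=0$, so
$$T_{e_{\ell_j}}T_{e_{a_1}}(x)=x+\omega(x,e_{a_1})\rho_j .$$
Conjugating by elements of $S_{m+1}$, which fix $\rho_j$, we see that all maps $x\mapsto x+\omega(x,x_a+x_b)\rho_j$ on $E'$ are induced by $\Gamma'$. If $\xi(\rho_j)=1$, composing $\xi$ with such a map replaces $A$ by $A\triangle\{a,b\}$ and keeps $\xi|_R$. So we may assume $A=\varnothing$ or $A=\{1\}$. If $A=\{1\}$, choose $j$ with $\xi(\rho_j)=1$. Then $\xi(e_{a_1})=1$, $\xi(e_{\ell_j})=0$, and $\xi(e_{a_i})=0$ for $i\ge2$. Interchanging the names of $a_1$ and $\ell_j$, an automorphism of $L_{m,s}$, gives $A=\varnothing$, still with $\xi(\rho_j)=1$. Now $v$ is adjacent to no $a_i$ and to exactly the leaves $\ell_j$, $j\in J$, where $J\ne\varnothing$.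

**Step 5. The case $\xi|_R\ne0$: end.** If $m\ge4$, then for $j\in J$ the vertices $a_1,a_2,a_3,a_4,\ell_j,v$ induce $E_6$: at $a_2$ meet the arms $a_1$, $a_3a_4$ and $\ell_jv$. This is a contradiction.

Let $m=3$ and fix $j_0\in J$. We have $T_{e_{a_1}}T_{e_{a_2}}e_{a_1}=T_{e_{a_1}}(e_{a_1}+e_{a_2})=e_{a_2}$. Conjugating the map $x\mapsto x+\omega(x,e_{a_1})\rho_{j_0}$ by $T_{e_{a_1}}T_{e_{a_2}}$ shows that $x\mapsto x+\omega(x,e_{a_2})\rho_{j_0}$ on $E'$ is induced by an element of $\Gamma_U$ with $U=\{a_1,a_2,\ell_{j_0}\}$. For $j\in J\setminus\{j_0\}$ apply it to $e_{\ell_j}$ by Fact (a): $e_{\ell_j}$ is replaced by $e_{\ell_j}+\rho_{j_0}$. This keeps $H-v$, because $\rho_{j_0}$ is in the radical of $E'$. It makes $\ell_j$ non-adjacent to $v$, because $\xi(\rho_{j_0})=\xi(e_{\ell_{j_0}})+\xi(e_{a_1})=1$. After doing this for all such $j$, $v$ is adjacent only to $\ell_{j_0}$, and $H$ is $L_{4,n-4}$ with path $a_1,a_2,\ell_{j_0},v$ and all remaining vertices as leaves on $a_2$. $\square$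

With Lemma 1, Propositions 3 and 4 give
$$\dim P_n\le d_n\qquad\text{for all } n\ge1. \tag{4}$$

## 8. Three families of functionals on $P_n$

It remains to produce at least $d_n$ independent elements of $P_n'=P_n\cap W$. To detect independence we need t-invariants that can be computed on large sums. They count realizations of a graph by vectors from a fixed set.

**Step 1. The invariant.** Let $S$ be a finite set of vectors in an $\mathbb F_2$-space with an alternating form $\omega$, such that $x,y\in S$ and $\omega(x,y)=1$ imply $x+y\in S$. Let $h_S(H)$ be the number of maps $\phi:V(H)\to S$ with $\omega(\phi_i,\phi_j)=h_{ij}$ for all $i\ne j$. For a t-move $(A,B)$, replacing $\phi_B$ by $\phi_B+\phi_A$ is a bijection from the maps for $H$ to the maps for the new graph; so $h_S$ is a t-invariant.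

Suppose the automorphism group of $(S,\omega)$ is transitive on ordered pairs $(a,b)\in S^2$ with $\omega(a,b)=1$, and fix such a pair. For a connected $H$ with a chosen edge, whose ends we also call $a,b$, let
$$\chi_S(H)=\#\{\phi\text{ as above with }\phi(a)=a,\ \phi(b)=b\}.$$
By transitivity this is $h_S(H)$ divided by the number of such ordered pairs. So it does not depend on the chosen edge, it is a t-invariant, and $\bar H\mapsto\chi_S(H)$ defines a linear functional on $P_n$ for $n\ge2$.

**Step 2. The models.** We use three choices of $S$.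

**Model I.** $S=\langle a,b\rangle\perp\mathsf W$ is a whole nondegenerate symplectic space, with $\omega(a,b)=1$, $\dim\mathsf W=2j$, $j\ge1$. Put $\theta=2^j$; then $|\mathsf W|=\theta^2$ and $|S|=4\theta^2$.

**Model II.** $\langle a,b\rangle\perp\mathsf W$ is a quadratic space with $q(a)=q(b)=\omega(a,b)=1$, where $\mathsf W$ is an orthogonal sum of $j\ge1$ planes with $q=xy$; $S=\{q=1\}$. Put $p=2^j$. Each plane $q=xy$ has $\sum(-1)^q=2$, so $\sum_{z\in\mathsf W}(-1)^{q(z)}=p$ and $|\mathsf W|=p^2$. On $\langle a,b\rangle$ the sum of $(-1)^q$ is $1-1-1-1=-2$, so on the whole space it is $-2p$, and $|S|=\frac12(4p^2+2p)=2p^2+p$.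

**Model III.** $S$ is the set of two-element subsets of $\{1,\dots,N\}$, $N\ge3$, viewed as vectors $f_i+f_j\in\mathbb F_2^N$ with $\omega$ the dot product; $a=\{1,2\}$, $b=\{2,3\}$. Put $r=N-3$; $|S|=\binom N2$.

The closure condition is clear in I. In II it is $q(x+y)=1+1+1=1$. In III, two pairs with one common element have a pair as symmetric difference. Transitivity holds by Witt's theorem in I and II, and in III because $S_N$ is transitive on ordered triples of distinct labels.

**Step 3. Polynomiality.** We want to substitute values of $\theta,p,r$ that are not realized by any model, so we need polynomials. For $n=m+2$ put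
$$f=\chi_{\rm I}/(2\theta)^m,\qquad g=\chi_{\rm II}/p^m,\qquad h=\chi_{\rm III}/4^m .$$

**Lemma 5.** For a fixed connected $H$, $f,g,h$ are polynomials in $\theta,p,r$ respectively.

*Proof.* Model III: let $N_i$ be the number of $\phi$ for which the set of labels $>3$ that occur is a given $i$-set. Then $\chi_{\rm III}=\sum_iN_i\binom ri$, a finite sum.

Model II: the image of a vertex $\ne a,b$ is $xa+yb+z$ with $z\in\mathsf W$. Its products with $b$ and $a$ are $x$ and $y$, so these are prescribed by $H$; then $q(z)$ is prescribed, and so are all $\omega(z_i,z_j)$. Write each indicator as $[\epsilon=\epsilon']=\frac12(1+(-1)^{\epsilon+\epsilon'})$ and expand. So $\chi_{\rm II}(H)$ is a combination, with coefficients independent of $p$, of sums $\sum_{z\in\mathsf W^m}(-1)^{Q_M(z)}$, where $M$ is a symmetric $m\times m$ matrix over $\mathbb F_2$ and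
$$Q_M(z)=\sum_iM_{ii}q(z_i)+\sum_{i<j}M_{ij}\omega(z_i,z_j).$$
For $A\in GL_m(\mathbb F_2)$, with $(Az)_i=\sum_kA_{ik}z_k$, we have $Q_M(Az)=Q_{A^TMA}(z)$. The coefficient of $q(z_k)$ is $\sum_iM_{ii}A_{ik}=(A^TMA)_{kk}$, and that of $\omega(z_k,z_l)$ is $\sum_iM_{ii}A_{ik}A_{il}+\sum_{i<j}M_{ij}(A_{ik}A_{jl}+A_{il}A_{jk})=(A^TMA)_{kl}$. A symmetric bilinear form $\beta$ over $\mathbb F_2$ is an orthogonal sum of copies of $\langle1\rangle$, $\langle0\rangle$ and hyperbolic planes: split off vectors $x$ with $\beta(x,x)=1$ until the rest is alternating. Since $\sum_z(-1)^{q(z)}=p$, $\sum_z1=p^2$ and $\sum_{z,z'}(-1)^{\omega(z,z')}=p^2$, the sum is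
$$\sum_{z\in\mathsf W^m}(-1)^{Q_M(z)}=p^{2m-\operatorname{rk}M},$$
which is divisible by $p^m$.

Model I: the same with $M$ alternating (no condition on $q$) and $\theta$ for $p$; the sums are $\theta^{2m-\operatorname{rk}M}$. $\square$

Since $\theta$ and $p$ run over the powers $2^j$, $j\ge1$, and $r$ over all integers $\ge0$, the polynomials are unique. For $n\ge2$ we get a linear map
$$\Phi=(f,g,h):P_n\to k[\theta]\times k[p]\times k[r].$$

## 9. Adding a leaf

The first supply of elements of $P_n'$ is inductive. For a graph $G$ on $V$, $|V|=n$, put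
$$\ell(G)=\sum_{v\in V}\bigl(G\sqcup\mathrm{pt}-G^{+v}\bigr),$$
where $G^{+v}$ is $G$ with a leaf attached to $v$. Call the new vertex $c$, and write $(H,c)$ for a graph on $V\cup\{c\}$ that restricts to $H$ on $V$, with $c_i\in\mathbb F_2$ the adjacency of $c$ and $i\in V$. By (1), $G\sqcup\mathrm{pt}$ and $G^{+v}$ have coefficients $(-1)^{\langle G,H\rangle}$ and $(-1)^{\langle G,H\rangle+c_v}$ at $\overline{(H,c)}$. Their difference keeps the terms with $c_v=1$, with a factor $2$. Inverting the transform over $V$, we get
$$\ell(\bar H)=2\sum_{v\in V}\gamma_v(H),\qquad\gamma_v(H)=\sum_{c:\;c_v=1}\overline{(H,c)} .$$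

**Lemma 6.** The map $\ell$ induces a linear map $\mathfrak F_n\to\mathfrak F_{n+1}$ with $\ell(W)\subset W$. For connected $H$, $\gamma_v(H)=:\gamma(H)$ does not depend on $v$, $\ell(\bar H)=2n\,\gamma(H)$, $\gamma(H)\in P_{n+1}$, and for $n\ge2$
$$\Phi(\gamma(H))=\lambda\,\Phi(\bar H),\qquad\lambda=\bigl(\theta,\;p+1,\;\tfrac{r+1}2\bigr).$$

*Proof.* **Step 1. Independence of $v$.** Fact (b) for the graph $(H,c)$ with $U=V$ and $g=T_{e_A}$ gives $\overline{(H,c)}=\overline{(H,c^A)}$ with $c_i^A=c_i+h_{Ai}c_A$; the map $c\mapsto c^A$ is an involution. Let $AB$ be an edge of $H$ and let $\sigma_{\alpha\beta}$ be the sum of $\overline{(H,c)}$ over all $c$ with $(c_A,c_B)=(\alpha,\beta)$. The involution $c\mapsto c^A$ gives $\sigma_{10}=\sigma_{11}$, and $c\mapsto c^B$ gives $\sigma_{01}=\sigma_{11}$. Hence $\gamma_A(H)=\sigma_{10}+\sigma_{11}=\sigma_{01}+\sigma_{11}=\gamma_B(H)$. So $v\mapsto\gamma_v(H)$ is constant on components of $H$.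

**Step 2. $\ell$ is defined on $\mathfrak F_n$.** Let $H_1$ arise from $H$ by the t-move $(A,B)$. The same move on $(H,c)$ gives $(H_1,c')$, where $c'$ differs from $c$ at most at $B$, and $c\mapsto c'$ is a bijection. So $\gamma_v(H)=\gamma_v(H_1)$ for $v\ne B$. For $v=B$, since $AB$ is an edge of both graphs, $\gamma_B(H)=\gamma_A(H)=\gamma_A(H_1)=\gamma_B(H_1)$. Hence $\ell(\bar H)$ depends only on the t-class of $H$, and by Lemma 1 $\ell$ is defined on $\mathfrak F_n$. If $G$ is a circle graph, so are $G\sqcup\mathrm{pt}$ (add an isolated chord) and $G^{+v}$ (add a short chord around one end of $v$). So $\ell(W)\subset W$.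

**Step 3. The effect on $\Phi$.** Let $H$ be connected. Each $(H,c)$ with $c_v=1$ is connected, so $\gamma(H)\in P_{n+1}$, and $\ell(\bar H)=2n\gamma(H)$ by Step 1. For $n\ge2$ choose the edge $ab$ inside $H$. Then
$$\chi_S(\gamma(H))=\sum_\phi\#\{c\in S:\omega(c,\phi_v)=1\}$$
over the $\phi$ counted by $\chi_S(H)$. As $v$ has a neighbor in $H$, $\phi_v$ is the first member of a pair in $S$ with $\omega=1$. By transitivity the number is always $\nu=\#\{c\in S:\omega(c,a)=1\}$. In I, $\nu=2\theta^2$, half of the space. In II, such $c$ are $b+ta+z$ with $t\in\mathbb F_2$, $z\in\mathsf W$; as $q(b)=q(a+b)=1$, the condition is $q(z)=0$, which holds for $\frac12(p^2+p)$ vectors $z$, so $\nu=p^2+p$. In III, $\nu$ is the number of pairs meeting $\{1,2\}$ in one label, $2(N-2)=2(r+1)$. The number $m$ grows by one, so divide by $2\theta$, $p$, $4$ respectively. $\square$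

Extend $\gamma$ linearly to $P_n$, as $\ell/(2n)$. Then $\gamma(P_n')\subset P_{n+1}'$.

*Example.* $\gamma(K_2)=\bar P_3+\bar K_3=2\bar P_3$. For the path $1\,2\,3$ take $v=2$: the new vertex is joined to $\{2\}$, $\{1,2\}$, $\{2,3\}$ or $\{1,2,3\}$, giving a star, two paws and a diamond. With the classes of Section 4, $\gamma(P_3)=2(\bar L_{3,1}+\bar L_{4,0})$. This is one element of the two-dimensional $P_4$. Leaves alone cannot suffice, since $\gamma(P'_{n-1})$ has dimension at most $\dim P_{n-1}$.

How many new elements are needed? Let $\mathrm{ev}$ be evaluation at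
$$\theta=0,\qquad p=-1,\qquad r=-1,$$
with values in $k^3$. Then $\mathrm{ev}(\lambda)=0$, so $\mathrm{ev}\,\Phi$ vanishes on everything that comes from $\gamma$. It suffices to find elements of $P_n'$ whose values under $\mathrm{ev}\,\Phi$ span a space of dimension $d_n-d_{n-1}\le3$.

## 10. Clique gadgets

The second supply consists of explicit alternating sums of circle graphs. Let $C=C_1\sqcup C_2$ be a finite set (a $C_i$ may be empty), $\tau:C\to\mathbb F_2$, and
$$X_{C,\tau}=\sum_H(-1)^{s_1(H)+s_2(H)}\bar H,$$
where $s_i(H)$ is the number of edges inside $C_i$ plus the number of edges between $b$ and $C_i$. The sum runs over the graphs $H$ on $\{a,b\}\cup C$ with $h_{ab}=1$ and $h_{ac}=\tau_c$ for $c\in C$.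

**Lemma 7.** $X_{C,\tau}\in W$.

*Proof.* **Step 1. $X_{C,\tau}$ as a sum of graphs.** For $\alpha\in\mathbb F_2^C$ and $\eta\in\mathbb F_2$ let $G_{\alpha,\eta}$ be the graph on $\{a,b\}\cup C$ in which $C_1,C_2$ are cliques with no edges between them, $b$ is adjacent to all of $C$, $a$ is adjacent to $c\in C$ iff $\alpha_c=1$, and $ab$ is an edge iff $\eta=1$. Then $\langle G_{\alpha,\eta},H\rangle=s_1(H)+s_2(H)+\sum_c\alpha_ch_{ac}+\eta h_{ab}$, so by (1)
$$\sum_{\alpha,\eta}(-1)^{\eta+\sum_c\alpha_c\tau_c}G_{\alpha,\eta}=\sum_H(-1)^{s_1(H)+s_2(H)}\bar H\sum_{\alpha,\eta}(-1)^{\sum_c\alpha_c(\tau_c+h_{ac})+\eta(1+h_{ab})}=2^{|C|+1}X_{C,\tau}.$$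

**Step 2. $G_{\alpha,\eta}$ is a circle graph.** Write the chord ends around the circle as $w_1w_2$, where $w_i$ is the word
$$x_1\dots x_\rho\;a\;x_{\rho+1}\dots x_m\;b\;x_1\dots x_m$$
or its reversal. Here $C_i=\{x_1,\dots,x_m\}$, and $x_1,\dots,x_\rho$ are the elements with $\alpha=1$. The chords of $C_i$ cross each other. Each crosses $b$: one end of $b$ is between the two copies of $x_j$, the other is in the other word. The chord $x_j$ crosses $a$ iff its first copy comes before $a$, that is, iff $j\le\rho$. Chords of $C_1$ and $C_2$ do not cross, since their ends are in different words. If neither word is reversed, the ends of $a,b$ occur in the order $a\,b\,a\,b$ and the chords cross. If $w_2$ is reversed, the order is $a\,b\,b\,a$ and they do not; nothing else changes. So both values of $\eta$ occur. $\square$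

The terms of $X_{C,\tau}$ need not be connected if $\tau$ has zeros, and the next step corrects this.

**Definition (gadgets).** Each $C_i$ is either empty or of one of two types.

* Type $A_m$, with $m=|C_i|\ge2$ even: $\tau=1$ on $C_i$.
* Type $B_m'$, with $m=|C_i|\ge3$ odd: a distinguished $y_i\in C_i$ has $\tau_{y_i}=0$, and $\tau=1$ on the rest.

With $Y$ the set of distinguished vertices, put
$$x=\sum_{Z\subset Y}(-1)^{|Z|}\,\mathrm{pt}^{|Z|}\cdot X_{C\setminus Z,\tau}\in W .$$

**Step 3. $x$ lies in $P'_{|C|+2}$.** By (2), multiplying by $\mathrm{pt}^{|Z|}$ sums over all possible edges at $Z$. So $x=\sum_H\kappa_1(H_1)\kappa_2(H_2)\bar H$ over $H$ with $h_{ab}=1$, where $H_i=H|_{\{a,b\}\cup C_i}$ and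
$$\kappa_i(H_i)=(-1)^{s_i(H_i)}\,[h_{ac}=\tau_c\ \forall c\in C_i],$$
with the term $(-1)^{s_i(H_i-y_i)}\,[h_{ac}=\tau_c\ \forall c\in C_i\setminus y_i]$ subtracted for type $B'$, and $\kappa_i=1$ if $C_i=\varnothing$. If $y_i$ is isolated in $H_i$, the two terms of $\kappa_i$ are equal and cancel. If $\kappa_i(H_i)\ne0$, then $a$ is adjacent to $b$ and to all vertices of $C_i$ other than $y_i$, and $y_i$ is not isolated in $H_i$; so $H_i$ is connected. Hence every $H$ with nonzero coefficient is connected, and $x\in P_{|C|+2}'$.

**Step 4. $\chi_S(x)$ factors.** Every map $\phi:C\to S$, together with $\phi(a)=a$, $\phi(b)=b$, determines its graph $H$, with $h_{ab}=1$. The coefficient $\kappa_1\kappa_2$ does not involve the edges between $C_1$ and $C_2$. Therefore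
$$\chi_S(x)=\prod_{i=1,2}\ \sum_{\phi:C_i\to S}\kappa_i(\text{Gram graph of }a,b,\phi). \tag{5}$$
Let $A_m$ and $B_m'$ denote the elements $x$ with $C_2=\varnothing$ and $C_1$ of that type, and $X_1\circ X_2$ the element with gadgets of types $X_1,X_2$. By (5), since $m=|C|$ is additive,
$$\Phi(X_1\circ X_2)=\Phi(X_1)\Phi(X_2)\quad\text{componentwise}. \tag{6}$$
In the subtracted term of $\kappa$ for $B'_m$ the vector $\phi_y$ is arbitrary in $S$, and the rest is the sum for $A_{m-1}$. So
$$\chi_S(B_m')=\chi_S(B_m)-|S|\,\chi_S(A_{m-1}), \tag{7}$$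
where $\chi_S(B_m)$ denotes the sum in (5) with only the first term of $\kappa$.

*Example.* $A_2$ is the signed sum over the graphs with $ab,ac_1,ac_2$ present and any subset of the three edges among $b,c_1,c_2$, with sign $-1$ per edge. These are one star, three paws, three diamonds and one $K_4$. By Section 4, $A_2=\bar L_{3,1}-3\bar L_{4,0}+3\bar L_{3,1}-\bar L_{4,0}=4(\bar L_{3,1}-\bar L_{4,0})$. Together with $\gamma(\bar P_3)=2(\bar L_{3,1}+\bar L_{4,0})$ from Section 9 this shows $P_4\subset W$ by hand.

## 11. Evaluating the gadgets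

**Step 1. Coordinates.** The purpose is to reduce (5) to sums over a smaller set orthogonal to $a,b$. In all models, an element $c\in S$ with $\omega(c,a)=1$ is $c=b+ta+z$, and an element $y\in S$ with $\omega(y,a)=0$ is $y=\sigma a+z$, with $t=\omega(c,b)$, $\sigma=\omega(y,b)\in\mathbb F_2$ and $z\perp a,b$ uniquely determined. The possible $z$ are as follows.

In Model I, $z\in\mathsf W$ is arbitrary.

In Model II put $\Sigma_\epsilon=\{z\in\mathsf W:q(z)=\epsilon\}$. Since $q(b+ta)=1$ and $q(\sigma a)=\sigma$, we have $z\in\Sigma_0$ for $c$ and $z\in\Sigma_{1+\sigma}$ for $y$. Also $|\Sigma_0|=\frac12(p^2+p)$ and $|\Sigma_1|=\frac12(p^2-p)$.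

In Model III put $z_x=f_1+f_2+f_3+f_x$ for a label $x>3$, $\Sigma_0=\{0\}\cup\{z_x\}$, and $\Sigma_1=\{\text{pairs of labels}>3\}$. The elements $c$ are $b$ ($t=0$, $z=0$), $\{1,x\}$ ($t=0$, $z=z_x$), $\{1,3\}$ ($t=1$, $z=0$) and $\{2,x\}$ ($t=1$, $z=z_x$). So again $z\in\Sigma_0$ and $t$ is free. The elements $y$ are $\{x,x'\}$ with $x,x'>3$ ($\sigma=0$, $z=\{x,x'\}\in\Sigma_1$), $a$ ($\sigma=1$, $z=0$), and $\{3,x\}$ ($\sigma=1$, $z=z_x$). So again $z\in\Sigma_{1+\sigma}$. Here $|\Sigma_0|=r+1$.

For such vectors $\omega(c,c')=t+t'+\omega(z,z')$ and $\omega(c,y)=\sigma+\omega(z_c,z_y)$.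

**Step 2. The signs.** For $A_m$ ($m$ even) the exponent $s_1$ is
$$(m-1)\sum t_i+\sum t_i+\sum_{i<j}\omega(z_i,z_j)\equiv\sum_{i<j}\omega(z_i,z_j).$$
For $B_m$, with $M=m-1$ even vectors $c_i$ and one $y$, it is
$$(M-1)\sum t_i+\sum t_i+M\sigma+\sigma+\sum\omega\equiv\sigma+\sum\omega,$$
the last sum over all pairs of $z$'s. Write $\mathcal S(\cdots)=\sum(-1)^{\sum_{i<j}\omega(z_i,z_j)}$ over the indicated product of sets, and write $A_m,B_m,B_m'$ also for the values of $\chi$. Then $A_m=2^m\mathcal S(\Sigma_0^m)$ in II and III (with $\mathsf W$ for $\Sigma_0$ in I), and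
$$B_m=2^M\bigl[\mathcal S(\Sigma_0^M\times\Sigma_1)-\mathcal S(\Sigma_0^{M+1})\bigr]\qquad\text{(II, III)}. \tag{8}$$

**Step 3. Model I.** Here $A_m=2^m\sum_{z\in\mathsf W^m}(-1)^{\sum_{i<j}\omega(z_i,z_j)}$. The matrix is $J+I$ of even size $m$, where $J$ is the all-ones matrix, and $(J+I)^2=mJ+2J+I=I$ over $\mathbb F_2$, so its rank is $m$. By the proof of Lemma 5 the sum is $\theta^{2m-m}$, so $A_m=(2\theta)^m$ and $f(A_m)=1$. In $B_m$ the terms $\sigma=0,1$ range over the same $z$ and cancel, so $B_m=0$. By (7), $f(B_m')=-\frac{4\theta^2}{2\theta}f(A_{m-1})=-2\theta$, which vanishes at $\theta=0$.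

For $A_2$ we can check this against the example of Section 10. For the star with center $a$ and leaves $b,c_1,c_2$ we need $t_i=0$ and $\omega(z_1,z_2)=0$, so $\chi_{\rm I}=\frac12(\theta^4+\theta^2)$. For the path with middle edge $ab$ the other vectors are $b+z$ and $a+z'$ with $1+\omega(z,z')=0$, so $\chi_{\rm I}=\frac12(\theta^4-\theta^2)$. Then $4\cdot\theta^2/(2\theta)^2=1$, as it should be.

**Step 4. Model II.** We use $\sum_{i<j}\omega(z_i,z_j)=q(\sum z_i)+\sum q(z_i)$ and
$$(-1)^{q(v)}=\frac1p\sum_{x\in\mathsf W}(-1)^{q(x)+\omega(x,v)},$$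
which holds because $q(x)+\omega(x,v)=q(x+v)+q(v)$. Put
$$\hat\Sigma_\epsilon(x)=\sum_{z\in\Sigma_\epsilon}(-1)^{\omega(x,z)}=\tfrac12\bigl(p^2\delta_{x,0}+(-1)^\epsilon p(-1)^{q(x)}\bigr);$$
the last equality comes from $[q(z)=\epsilon]=\frac12(1+(-1)^{\epsilon+q(z)})$. Since $q=0$ on $\Sigma_0$, for even $m\ge2$
$$A_m=\frac{2^m}p\sum_x(-1)^{q(x)}\hat\Sigma_0(x)^m .$$
The term $x=0$ contributes $\bigl(\frac{p^2+p}2\bigr)^m$. For $x\neq0$, $\hat\Sigma_0(x)^m=(p/2)^m$, and $\sum_{x\ne0}(-1)^{q(x)}=p-1$. So
$$A_m=p^{m-1}\bigl[(p+1)^m+p-1\bigr],\qquad g(A_m)=\frac{(p+1)^m+p-1}p,$$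
which is $2$ at $p=-1$. Next, since $q=1$ on $\Sigma_1$, (8) gives
$$B_m=-\frac{2^M}p\sum_x(-1)^{q(x)}\hat\Sigma_0(x)^M\bigl(\hat\Sigma_1(x)+\hat\Sigma_0(x)\bigr).$$
Now $\hat\Sigma_0+\hat\Sigma_1=p^2\delta_{x,0}$, so only $x=0$ remains, and
$$B_m=-\frac{2^M}p\Bigl(\frac{p^2+p}2\Bigr)^Mp^2=-p^{M+1}(p+1)^M .$$
By (7), $g(B_m')=-(p+1)^M-(2p+1)\,g(A_M)$, which at $p=-1$ is $0+2=2$.

**Step 5. Model III: a formula for $\mathcal S$.** Map $0\mapsto0$, $z_x\mapsto\varepsilon_x$, $\{x,x'\}\mapsto\varepsilon_x+\varepsilon_{x'}$ into $\mathbb F_2^r$ with basis $\varepsilon_x$, $x>3$. On these vectors $\omega$ becomes $\omega(u,v)=u\cdot v+|u||v|$ mod $2$: indeed $z_x\cdot z_{x'}=3+\delta_{xx'}$, and the products with pairs are the number of common labels. This is the polar form of $Q(v)=\binom{|v|}2$ mod $2$. To see it, note that $|u+v|=|u|+|v|-2|u\cap v|$, $\binom{s-2c}2\equiv\binom s2+c$ mod $2$, and $\binom{|u|+|v|}2=\binom{|u|}2+\binom{|v|}2+|u||v|$. Further $Q=0$ on $\Sigma_0$ (weights $0,1$) and $Q=1$ on $\Sigma_1$ (weight $2$). So for $\kappa\in\{0,1\}$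
$$\mathcal S(\Sigma_0^M\times\Sigma_1^\kappa)=(-1)^\kappa\sum(-1)^{Q(\text{total})},$$
with "total" the sum of all the vectors.

To decouple the sum, use complex numbers (the results are rational). First,
$$(-1)^{\binom w2}=\tfrac12\bigl[(1-i)i^w+(1+i)(-i)^w\bigr];$$
both sides have period $4$ in $w$ and take the values $1,1,-1,-1$ at $w=0,1,2,3$. Second, with $\zeta=\frac{1+i}2$ and $\zeta^*=\frac{1-i}2$,
$$i^{|v|}=\sum_{T\subset\{4,\dots,N\}}\zeta^{\,r-|T|}(\zeta^*)^{|T|}(-1)^{|v\cap T|},$$
because the right side is the product over coordinates of $\zeta+\zeta^*=1$ (where $v$ has $0$) and $\zeta-\zeta^*=i$ (where $v$ has $1$). For $(-i)^{|v|}$ take the complex conjugate. For fixed $T$ the factor $(-1)^{|v\cap T|}$ is multiplicative in $v$. Its sum over $\Sigma_0$ is $1+(r-2|T|)$, and over $\Sigma_1$ it is $\frac12\bigl((r-2|T|)^2-r\bigr)$, the second elementary symmetric function of $r-|T|$ signs $+1$ and $|T|$ signs $-1$. Finally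
$$\sum_s\binom rs\zeta^{r-s}(\zeta^*)^se^{u(r-2s)}=(\zeta e^u+\zeta^*e^{-u})^r=(\cosh u+i\sinh u)^r,$$
so factors of $r-2s$ can be produced by $\partial=d/du$ at $u=0$. Altogether
$$\mathcal S(\Sigma_0^M\times\Sigma_1^\kappa)=(-1)^\kappa\Bigl[(1+\partial)^M\Bigl(\frac{\partial^2-r}2\Bigr)^\kappa\Omega_r\Bigr]_{u=0}, \tag{9}$$
$$\Omega_r(u)=\tfrac12\bigl[(1-i)(\cosh u+i\sinh u)^r+(1+i)(\cosh u-i\sinh u)^r\bigr].$$

**Step 6. Model III at $r=-1$.** The Taylor coefficients of $\Omega_r$ at $u=0$ are polynomials in $r$, so the right side of (9) is a polynomial in $r$. It agrees with the left side for all integers $r\ge0$, so the polynomial values at $r=-1$ are obtained by putting $r=-1$ in (9). We have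
$$\Omega_{-1}=\frac12\cdot\frac{(1-i)(\cosh u-i\sinh u)+(1+i)(\cosh u+i\sinh u)}{\cosh^2u+\sinh^2u}=\frac{\cosh u-\sinh u}{\cosh^2u+\sinh^2u}=e^{-u}F,\qquad F=\operatorname{sech}2u .$$
Moreover $(1+\partial)(e^{-u}\psi)=e^{-u}\psi'$ and $(\partial^2+1)(e^{-u}\psi)=e^{-u}(\psi''-2\psi'+2\psi)$. Let $\operatorname{sech}u=\sum_j\mathcal E_ju^j/j!$ (Euler numbers; $\mathcal E_0,\mathcal E_2,\mathcal E_4=1,-1,5$, and $\mathcal E_j=0$ for odd $j$). Then $F^{(j)}(0)=2^j\mathcal E_j$. At $r=-1$ the polynomial $|S|=\binom{r+3}2$ takes the value $1$, and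
$$A_m=2^mF^{(m)}(0)=4^m\mathcal E_m .$$
By (8), with $\mathcal S(\Sigma_0^{M+1})=F^{(M+1)}(0)=0$ as $M+1$ is odd, and for the same reason no contribution from $-2\psi'$,
$$B_m=2^M\Bigl[-\tfrac12\bigl(F^{(M+2)}+2F^{(M)}\bigr)(0)\Bigr]=-4^M(2\mathcal E_{M+2}+\mathcal E_M).$$
So by (7) $B_m'=B_m-A_M=-2\cdot4^M(\mathcal E_{M+2}+\mathcal E_M)$. Dividing by $4^m$, where $m=M+1$ for $B'_m$, and collecting all three models:
$$\mathrm{ev}\,\Phi(A_m)=(1,2,\mathcal E_m)\ \ (m\ge2\text{ even}),\qquad \mathrm{ev}\,\Phi(B_m')=\bigl(0,2,-\tfrac12(\mathcal E_{m+1}+\mathcal E_{m-1})\bigr)\ \ (m\ge3\text{ odd}). \tag{10}$$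

**Step 7. Growth of Euler numbers.** This gives the non-vanishing of the determinants below. Since $\sec u=\operatorname{sech}(iu)$, the $2j$-th exponential coefficient of $\sec$ is $c_j=(-1)^j\mathcal E_{2j}$. From $\sec''=2\sec^3-\sec$ we get $c_1=2-1=1$. Write $\sec=1+s$, so $\sec^3=1+3s+3s^2+s^3$. If $j\ge1$ and $c_1,\dots,c_j\ge0$, then the $2j$-th exponential coefficient of $\sec^3$ is at least $3c_j$, so $c_{j+1}\ge6c_j-c_j=5c_j\ge0$. By induction all $c_j$ are positive, so $c_j=|\mathcal E_{2j}|$, the signs of the $\mathcal E_{2j}$ alternate, and $|\mathcal E_{2j+2}|\ge5|\mathcal E_{2j}|$ for $j\ge1$. Hence for $2j\ge6$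
$$K_{2j}:=2\mathcal E_{2j}+3\mathcal E_{2j-2}+\mathcal E_{2j-4}\ne0, \tag{11}$$
because $\mathcal E_{2j}$ and $\mathcal E_{2j-4}$ have the same sign, so $|K_{2j}|\ge2|\mathcal E_{2j}|-3|\mathcal E_{2j-2}|\ge7|\mathcal E_{2j-2}|>0$.

## 12. The dimension count and surjectivity

**Claim.** $\dim\Phi(P_n')\ge d_n$ for all $n\ge2$.

*Proof.* Let $V_n=\Phi(P_n')$. For $n=2$, $\bar K_2=\frac12(\mathrm{pt}^2-K_2)\in W$ and $\Phi(\bar K_2)=(1,1,1)$, so $\dim V_2\ge1=d_2$. Let $n\ge3$. By Lemma 6, $\lambda V_{n-1}\subset V_n$. Multiplication by $\lambda$ is injective, since each component of $\lambda$ is a nonzero polynomial. As $\mathrm{ev}(\lambda)=0$, we have $\lambda V_{n-1}\subset\ker\mathrm{ev}$. Hence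
$$\dim V_n=\dim(V_n\cap\ker\mathrm{ev})+\dim\mathrm{ev}(V_n)\ge\dim V_{n-1}+\dim\mathrm{ev}(V_n),$$
and it suffices that $\dim\mathrm{ev}(V_n)\ge d_n-d_{n-1}$. Put $m=n-2$ and use (10) and (6).

* $n=3$: the difference is $0$, nothing is needed.
* $n=4$: the difference is $1$, and $A_2\mapsto(1,2,-1)\ne0$.
* $n=5$: the difference is $1$, and $B_3'\mapsto(0,2,-2)\ne0$.
* $n=6$: the difference is $2$, and $A_4\mapsto(1,2,5)$, $A_2\circ A_2\mapsto(1,4,1)$ are independent.
* $n\ge7$ odd, $m\ge5$ odd: the difference is $2$. We have $B_m'\mapsto\bigl(0,2,-\frac12(\mathcal E_{m+1}+\mathcal E_{m-1})\bigr)$ and $A_2\circ B_{m-2}'\mapsto\bigl(0,4,\frac12(\mathcal E_{m-1}+\mathcal E_{m-3})\bigr)$. The determinant of the last two columns is $(\mathcal E_{m-1}+\mathcal E_{m-3})+2(\mathcal E_{m+1}+\mathcal E_{m-1})=K_{m+1}\ne0$ by (11).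
* $n\ge8$ even, $m\ge6$ even: the difference is $3$. We have $A_m\mapsto(1,2,\mathcal E_m)$, $A_2\circ A_{m-2}\mapsto(1,4,-\mathcal E_{m-2})$ and $B_3'\circ B_{m-3}'\mapsto(0,4,\mathcal E_{m-2}+\mathcal E_{m-4})$. Subtracting the first row from the second, the determinant is $2(\mathcal E_{m-2}+\mathcal E_{m-4})+4(\mathcal E_m+\mathcal E_{m-2})=2K_m\ne0$ by (11). $\square$

**Proof of (i).** By the Claim and (4), for $n\ge2$,
$$d_n\le\dim\Phi(P_n')\le\dim P_n'\le\dim P_n\le d_n .$$
All are equalities, so $P_n'=P_n$, that is, $P_n\subset W$. Also $P_1=\langle\mathrm{pt}\rangle\subset W$. By Lemma 2, $W=\mathfrak F$: the homomorphism $\mathfrak C\to\mathfrak F$ is surjective. $\blacksquare$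

## 13. Primitive elements and the Hilbert series

**Proof of (ii).** **Step 1. The Hilbert series.** We have shown $\dim P_n=d_n$ for all $n\ge1$, so by Lemma 1 there are exactly $d_n$ connected t-classes on $n$ vertices. A t-move acts inside one component and preserves the partition into components. So t-classes of graphs correspond to multisets of connected t-classes, and by Lemma 1 $\sum_n\dim\mathfrak F_n\,x^n=\prod_{n\ge1}(1-x^n)^{-d_n}$.

**Step 2. Elements of $P_n$ are primitive.** We compute the coproduct of $\bar H$:
$$\mu(\bar H)=\sum_U\overline{H|_U}\otimes\overline{H|_{V\setminus U}},\qquad U\text{ running over unions of components of }H .$$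
Indeed, fix $U\subset V$ and apply $G\mapsto G|_U\otimes G|_{V\setminus U}$ to (1). A graph $G$ consists of $G|_U$, $G|_{V\setminus U}$ and a choice of edges between $U$ and $V\setminus U$. Summing $(-1)^{\langle G,H\rangle}$ over that choice gives $0$ if $H$ has an edge between $U$ and $V\setminus U$, and $2^{|U||V\setminus U|}$ otherwise. Since $\binom n2=\binom{|U|}2+\binom{|V\setminus U|}2+|U||V\setminus U|$, the remaining sum is $\overline{H|_U}\otimes\overline{H|_{V\setminus U}}$. If $H$ is connected, only $U=\varnothing$ and $U=V$ remain, so $\bar H$ is primitive.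

**Step 3. There are no other primitives.** $\mathfrak F$ is a connected graded commutative and cocommutative Hopf algebra over a field of characteristic $0$, so by the Milnor–Moore theorem it is the symmetric algebra on its primitive elements. If $d_n'$ is the dimension of the primitives in degree $n$, then $\prod(1-x^n)^{-d_n'}=\sum_n\dim\mathfrak F_n\,x^n=\prod(1-x^n)^{-d_n}$. Comparing coefficients degree by degree gives $d_n'=d_n$. By Step 2 the primitives in degree $n$ contain $P_n$, which has dimension $d_n$, so they are exactly $P_n$. $\blacksquare$
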